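\title{A quadratic lower bound for translating alternating B\"uchi automata into weak alternating automata}

\begin{abstract}
Every alternating B\"uchi automaton on infinite words with $n$ states has an equivalent weak alternating automaton with $O(n^2)$ states. We prove that this bound is tight: for every $n\ge 8$ there is an alternating B\"uchi automaton with $n+1$ states such that every equivalent weak alternating automaton has at least $n^2/16$ states, and at least $(\frac1{4e}-o(1))n^2$ states as $n\to\infty$. The bounds persist over fixed alphabets and for alternating co-B\"uchi automata. The proof has two parts. A collapse lemma shows that a weak automaton with $m$ states extracts from a family of words only the information that can be obtained in at most $m$ moves of a certain two-player game, and an adversary strategy based on averaging survives $\Omega(n^2)$ moves of this game.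
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Alternating, B\"uchi and weak automata}

For a finite set $Q$, let $\mathcal{B}^+(Q)$ be the set of positive Boolean formulas over $Q$, built from elements of $Q$ and the constants $\top,\bot$ with $\land$ and $\lor$. A set $Y\subseteq Q$ \emph{satisfies} $\varphi\in\mathcal{B}^+(Q)$, written $Y\models\varphi$, if $\varphi$ is true when the elements of $Y$ are set to true and all others to false. Since there is no negation, every superset of $Y$ then satisfies $\varphi$ too.

An \emph{alternating automaton} on infinite words is a tuple $A=\langle\Sigma,Q,q_{\mathrm{init}},\delta,\alpha\rangle$ with a finite alphabet $\Sigma$, a finite set of states $Q$, an initial state $q_{\mathrm{init}}\in Q$, a transition function $\delta\colon Q\times\Sigma\to\mathcal{B}^+(Q)$ and a set $\alpha\subseteq Q$. A \emph{run of $A$ from $q$} on a word $w=\sigma_0\sigma_1\cdots$ is a $Q$-labeled tree whose root is labeled $q$ and in which, for every node at depth $i$ with label $q'$, the set of labels of its children satisfies $\delta(q',\sigma_i)$. Thus a disjunction is a choice that the run makes, a conjunction splits the automaton into several copies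 that must all succeed, a copy that meets $\top$ may end, and no run contains a copy that meets $\bot$. Under the \emph{B\"uchi} condition a run is accepting if every infinite path in it visits $\alpha$ infinitely often; under the \emph{co-B\"uchi} condition, if every infinite path visits $\alpha$ only finitely often. The automaton accepts $w$ if it has an accepting run from $q_{\mathrm{init}}$ on $w$. The set of accepted words is $\mathcal{L}(A)$, and two automata are \emph{equivalent} if they accept the same words. We write ABW for an alternating B\"uchi word automaton.

An \emph{alternating weak word automaton} (AWW) is an ABW whose states can be partitioned into sets $Q_1,\dots,Q_\ell$ carrying a partial order $\le$ such that each $Q_i$ is contained in $\alpha$ or disjoint from $\alpha$, and every state occurring in $\delta(q,\sigma)$ with $q\in Q_i$ lies in some $Q_j\le Q_i$. A path that follows transitions can descend in this order only finitely often, so it ends up inside one set $Q_i$, and that set alone decides whether the path is accepting. A weak automaton therefore cannot watch a recurring event along one path. It has to replace ``infinitely often'' by a finite nesting of ``eventually'' and ``always'',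 and the price of this replacement is the subject of the paper.

\begin{example}\label{ex:inf}
Let $L\subseteq\{0,1\}^\omega$ be the set of words with infinitely many $1$s. A B\"uchi automaton with two states remembers the last letter read. If every transition is a single state, no weak automaton recognizes $L$: from any reachable state, enough $1$s lead into a set $Q_i\subseteq\alpha$ and enough $0$s into a set disjoint from $\alpha$, so alternating such blocks would descend in the order forever. With conjunctions, two states suffice again. Take states $q,r$, initial state $q$, $\alpha=\{q\}$, order $\{r\}\le\{q\}$, and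
\[
\delta(q,1)=q,\qquad \delta(q,0)=q\land r,\qquad \delta(r,0)=r,\qquad \delta(r,1)=\top .
\]
Each $0$ creates the obligation $r$, which is discharged by a later $1$, and all obligations are discharged exactly when $w\in L$.
\end{example}

Every ABW has an equivalent AWW. The \emph{state complexity} of the translation is the function that assigns to $n$ the maximum, over all ABWs $A$ with $n$ states, of the least number of states of an AWW equivalent to $A$. Kupferman and Vardi \cite{KV} proved that it is $O(n^2)$. In \cite{weak} the tight bound is posed as an open problem, with $\Omega(n\log n)$ as the best known lower bound and $O(n^2)$ as the best known upper bound. The problem is to determine the order of growth of this function.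

Example~\ref{ex:inf}, where weakness costs nothing, might suggest an answer near the lower end. But there an obligation, once discharged, is gone. In general the discharge of one obligation creates others, the nesting can be about $n$ levels deep, and a copy of the automaton that remembers both its state and its level needs $n\cdot n$ states (Remark~\ref{rem:counter} shows this on our example). The question is whether alternation allows state and level to be stored more cheaply than as a pair. It does not.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $n\ge 8$ there is an ABW $A_n$ with $n+1$ states such that every AWW equivalent to $A_n$ has at least $j^2+2j$ states, where $j=\lfloor n/4\rfloor$. In particular it has at least $n^2/16$ states.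
\end{theorem}

\begin{corollary}\label{cor:theta}
The state complexity of the translation from ABW to AWW is $\Theta(n^2)$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}, for $N\ge 9$ the $N$-state automaton $A_{N-1}$ has no equivalent AWW with fewer than $(N-1)^2/16$ states. The upper bound $O(N^2)$ is that of \cite{KV}.
\end{proof}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Every AWW equivalent to $A_n$ has at least $(\frac{1}{4e}-o(1))\,n^2$ states as $n\to\infty$.
\item[(b)] The bounds of Theorem~\ref{thm:main} and of part (a) hold for ABWs $A_n'$ with $n+2$ states over a fixed alphabet of four letters, and for ABWs $A_n''$ with $3(n+2)$ states over an alphabet of two letters.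
\item[(c)] The same bounds hold for the translation from alternating co-B\"uchi automata to AWW: for each of $A_n,A_n',A_n''$ there is an alternating co-B\"uchi automaton with the same alphabet and the same number of states to which they apply.
\end{enumerate}
\end{theorem}

\subsection{The method}

An AWW with $m$ states attaches to each infinite word $w$ the set $S(w)$ of states from which it accepts $w$. There are $2^m$ possible values, so an argument that counts them loses a logarithm. We use instead the \emph{height} of the lattice of sets of states, which is only $m$. Reading a finite word acts on this lattice by a monotone map (Section~\ref{sec:mono}). Working through the sets $Q_i$ from the bottom, we build a finite word $p$ such that $S(w)$ has the same value for all words $w$ of the form $p\lambda_0p\lambda_1p\lambda_2\cdots$, with the $\lambda_k$ arbitrary in a set $U$ of allowed words. Each ingredient added to $p$ moves a set of states strictly along a chain, so $p$ has at most $m$ ingredients. Moreover the construction tolerates an adversary who shrinks $U$ after each ingredient is revealed (Section~\ref{sec:collapse}). The automaton $A_n$ tests whether the set of ingredients occurring in a word has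 a certain closure property (Section~\ref{sec:An}), and the adversary can keep the property true for $U$ but false for the set $C$ of revealed ingredients during $\Omega(n^2)$ moves (Section~\ref{sec:adv}). A small AWW then gives the same answer on a word made from $C$ and a word made from $U$, which $A_n$ tells apart (Section~\ref{sec:bound}). Sections~\ref{sec:alph} and~\ref{sec:dual} treat fixed alphabets and the co-B\"uchi condition.

\section{Weak automata as monotone maps}\label{sec:mono}

Fix an AWW $B=\langle\Sigma,Q,q_{\mathrm{init}},\delta,\alpha\rangle$ with $m=|Q|$ states. Extend the partial order to a linear one and list the sets of the partition from the bottom as $P_1,\dots,P_\ell$, the \emph{layers}. With $P_{\le i}=P_1\cup\dots\cup P_i$ and $P_{\le 0}=\emptyset$, every state occurring in $\delta(q,\sigma)$ with $q\in P_i$ lies in $P_{\le i}$. A layer is \emph{accepting} if it is contained in $\alpha$ and \emph{rejecting} if it is disjoint from $\alpha$.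

The definition of a run permits children that the transition does not ask for. Call a run of any alternating automaton \emph{lean} if the label of every child of a node occurs in the formula that the node has to satisfy. Deleting all other children, with their subtrees, leaves a run, because the truth of a formula depends only on the states occurring in it, and it creates no new infinite path. So an accepting run can always be taken lean, and along a path of a lean run of $B$ the index of the layer never increases. A \emph{run on a finite word} $u$ is a labeled tree of depth at most $|u|$ in which the transition condition holds at all nodes of depth less than $|u|$; its \emph{bottom nodes} are those of depth exactly $|u|$.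

For $w\in\Sigma^\omega$ let $S(w)\subseteq Q$ be the set of states from which $B$ has an accepting run on $w$. For $\sigma\in\Sigma$ and $Y\subseteq Q$ let
\[
g_\sigma(Y)=\{q\in Q: Y\models\delta(q,\sigma)\},\qquad g_{\sigma_1\cdots\sigma_t}=g_{\sigma_1}\circ\dots\circ g_{\sigma_t},\qquad g_\varepsilon=\mathrm{id}.
\]
These maps are monotone for inclusion because the formulas are positive. They transport acceptance backward through a finite word.

\begin{lemma}\label{lem:basic}
Let $u\in\Sigma^*$, $w\in\Sigma^\omega$, $Y\subseteq Q$ and $0\le i\le\ell$.
\begin{enumerate}
\item[(a)] $q\in g_u(Y)$ if and only if there is a lean run on $u$ from $q$ whose bottom nodes all have labels in $Y$.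
\item[(b)] $S(uw)=g_u(S(w))$.
\item[(c)] $g_u(Y)\cap P_{\le i}=g_u(Y\cap P_{\le i})\cap P_{\le i}$.
\end{enumerate}
\end{lemma}

\begin{proof}
All three parts are immediate for $u=\varepsilon$, and we argue by induction for $u=\sigma u'$.

(a) If $q\in g_\sigma(g_{u'}(Y))$, give the root one child for each state of $g_{u'}(Y)$ occurring in $\delta(q,\sigma)$, and attach below it a run on $u'$ given by the induction hypothesis. Conversely, in a run as described the subtrees at the children of the root are such runs on $u'$, so the labels of the children lie in $g_{u'}(Y)$; they satisfy $\delta(q,\sigma)$, hence so does $g_{u'}(Y)$.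

(b) It suffices to show $S(\sigma w')=g_\sigma(S(w'))$ for $w'=u'w$. In an accepting run from $q$ on $\sigma w'$ the subtrees at the children of the root are accepting runs on $w'$, so the labels of the children form a subset of $S(w')$ that satisfies $\delta(q,\sigma)$. Conversely, if $S(w')\models\delta(q,\sigma)$, accepting runs from the states of $S(w')$ placed below a root labeled $q$ form an accepting run.

(c) For $q\in P_{\le i}$ only states of $P_{\le i}$ occur in $\delta(q,\sigma)$, so $g_\sigma(Z)\cap P_{\le i}$ depends only on $Z\cap P_{\le i}$. By induction $g_{u'}(Y)$ and $g_{u'}(Y\cap P_{\le i})$ have the same intersection with $P_{\le i}$.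
\end{proof}

Part (b) is a recurrence that expresses acceptance now through acceptance later. It has no starting point, and it may have several solutions: for the layer $\{r\}$ of Example~\ref{ex:inf} and $w=0^\omega$ it says only that $r$ accepts now if and only if it accepts one step later. The acceptance condition must select the solution, and for a weak automaton the rule is simple. Once the lower layers are known, an accepting layer takes the greatest solution and a rejecting layer the least.

\begin{lemma}\label{lem:fix}
Let $w=u_0u_1u_2\cdots$ with all $u_k\in\Sigma^+$, let $w_k=u_ku_{k+1}\cdots$, and let $P=P_{i+1}$. Put $S_k=S(w_k)\cap P$, $M_k=S(w_k)\cap P_{\le i}$, and $\varphi_k(T)=P\cap g_{u_k}(T\cup M_{k+1})$ for $T\subseteq P$. Then $S_k=\varphi_k(S_{k+1})$ for all $k$. Let $T_0,T_1,\dots$ be subsets of $P$.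
\begin{enumerate}
\item[(a)] If $P$ is accepting and $T_k\subseteq\varphi_k(T_{k+1})$ for all $k$, then $T_k\subseteq S_k$ for all $k$.
\item[(b)] If $P$ is rejecting and $\varphi_k(T_{k+1})\subseteq T_k$ for all $k$, then $S_k\subseteq T_k$ for all $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b) and (c), $S_k=P\cap g_{u_k}(S(w_{k+1})\cap P_{\le i+1})=\varphi_k(S_{k+1})$.

(a) Let $q\in T_k$. By Lemma~\ref{lem:basic}(a) there is a lean run on $u_k$ from $q$ whose bottom labels lie in $T_{k+1}\cup M_{k+1}$. Below a bottom node with label in $M_{k+1}$ attach an accepting run on $w_{k+1}$; below one with label in $T_{k+1}$ repeat the construction with $k+1$ in place of $k$. The result is a run on $w_k$ from $q$. An infinite path either enters one of the attached accepting runs, and then visits $\alpha$ infinitely often, or has its label in $P\subseteq\alpha$ at the end of every block $u_{k'}$. So the run is accepting.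

(b) Suppose $q\in S_k\setminus T_k$, and take a lean accepting run from $q$ on $w_k$. Let $Y$ be the set of labels at depth $|u_k|$. Then $Y\subseteq S(w_{k+1})\cap P_{\le i+1}=S_{k+1}\cup M_{k+1}$, and $q\in g_{u_k}(Y)$ by Lemma~\ref{lem:basic}(a). If $Y\cap P\subseteq T_{k+1}$, then $Y\subseteq T_{k+1}\cup M_{k+1}$ and $q\in\varphi_k(T_{k+1})\subseteq T_k$, which is false. So some node at depth $|u_k|$ has a label in $S_{k+1}\setminus T_{k+1}$, and the subtree at that node is a lean accepting run on $w_{k+1}$. Repeating the argument inside this subtree, we obtain an infinite path with label in $P$ at the end of every block. The layer index never increases along the path, so all its labels lie in $P$, and it never visits $\alpha$. This contradicts acceptance.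
\end{proof}

Weakness is used in the whole paper only here: the order of the layers in Lemma~\ref{lem:basic}(c) and in the last step, and the homogeneity of each layer in Lemma~\ref{lem:fix}.

\section{The game and the collapse lemma}\label{sec:collapse}

Let $\Lambda\subseteq\Sigma^+$ be a finite nonempty set of words, which we treat as indivisible and call \emph{abstract letters}. For $C,U\subseteq\Lambda$ and $p\in\Sigma^*$, let $C^*$ be the set of finite concatenations of words from $C$, and let $(pU)^\omega$ be the set of infinite words $p\lambda_0p\lambda_1p\lambda_2\cdots$ with all $\lambda_k\in U$. We want a word $p$, made from few abstract letters, that blinds $B$: the set $S(w)$ should be the same for all $w\in(pU)^\omega$.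

\begin{example}\label{ex:collapse}
For the weak automaton of Example~\ref{ex:inf} and $\Lambda=\{0,1\}$, the state $r$ accepts $w$ if $w$ contains a $1$, and $q$ accepts $w$ if $w$ contains infinitely many. One letter is enough: $S(w)=\{q,r\}$ for all $w\in(1\Lambda)^\omega$.

Next take $\Sigma=\Lambda=\{1,\dots,m\}$ with $m\ge2$, and one rejecting layer $\{r_1,\dots,r_m\}$ with $\delta(r_i,i)=\top$ and $\delta(r_i,j)=r_i$ for $j\ne i$. Then $S(w)=\{r_i: i\text{ occurs in }w\}$. The word $p$ guarantees the states $X=\{r_i: i\text{ occurs in }p\}$. As long as some letter $\lambda$ is missing from $p$, that letter can enlarge $X$, and $S$ is not constant on $(p\Lambda)^\omega$; we then add $\lambda$ to $p$. After $m$ additions $X$ is the whole layer and nothing can grow any more. This is the general mechanism, and it shows that $m$ letters may be necessary.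
\end{example}

In the application a fixed set $\Lambda$ of allowed letters is not enough (the case $r=1$ in Section~\ref{sec:adv} shows why), and we want to withdraw letters after seeing which ones have entered $p$. This is harmless for the mechanism above, since fewer allowed letters give fewer words to control. Only the letters already in $p$ must stay. The following game records this.

\begin{definition}\label{def:game}
The \emph{game on $\Lambda$} is played by Chooser and Adversary. A position is a pair $(C,U)$ with $C\subseteq U\subseteq\Lambda$, and the starting position is $(\emptyset,\Lambda)$. In a \emph{move}, Chooser picks $\lambda\in U$ and $C$ is replaced by $C\cup\{\lambda\}$; then Adversary replaces $U$ by a set $U'$ of her choice with $C\subseteq U'\subseteq U$, for the new $C$. Chooser may stop at any time.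
\end{definition}

The set $U$ is never empty: at the start it is $\Lambda$, and later it contains $C\neq\emptyset$.

\begin{lemma}[Collapse lemma]\label{lem:collapse}
Let $B$ be an AWW with $m$ states. In the game on $\Lambda$, Chooser has a strategy that, against every play of Adversary, makes at most $m$ moves and stops in a position $(C,U)$ with $C\ne\emptyset$ for which there are $p\in C^*$ and $M\subseteq Q$ such that $S(w)=M$ for all $w\in(pU)^\omega$.
\end{lemma}

\begin{proof}
Chooser treats the layers $P_1,\dots,P_\ell$ in this order and spends at most $|P_i|$ moves on $P_i$. After layer $i$ there will be $p\in C^*$ and $M\subseteq P_{\le i}$ with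
\begin{equation}\label{eq:inv}
S(w)\cap P_{\le i}=M\qquad\text{for all } w\in(pU)^\omega .
\end{equation}
For $i=0$ take $p=\varepsilon$ and $M=\emptyset$. Further moves enlarge $C$ and shrink $U$, so they preserve \eqref{eq:inv} with the same $p$ and $M$. Assume \eqref{eq:inv} for some $i<\ell$ and let $P=P_{i+1}$. While $P$ is being treated, $p$ and $M$ stay fixed, and $U$ denotes the current set.

\emph{The action on $P$.} Since the lower layers are frozen, each block $p\lambda$ acts on subsets of $P$ alone. For $\lambda\in U$ and $T\subseteq P$ put $h_\lambda(T)=P\cap g_{p\lambda}(T\cup M)$; this is a monotone map on subsets of $P$. We claim that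
\begin{equation}\label{eq:h}
g_{p\lambda}(T\cup M)\cap P_{\le i+1}=h_\lambda(T)\cup M .
\end{equation}
The parts inside $P$ agree by definition. For the part inside $P_{\le i}$ choose any $w'\in(pU)^\omega$; then $p\lambda w'\in(pU)^\omega$, and Lemma~\ref{lem:basic}(c), (b) and \eqref{eq:inv} give
\[
g_{p\lambda}(T\cup M)\cap P_{\le i}=g_{p\lambda}(M)\cap P_{\le i}=g_{p\lambda}(S(w'))\cap P_{\le i}=S(p\lambda w')\cap P_{\le i}=M .
\]
For a sequence $\gamma=\lambda_1\cdots\lambda_t$ of elements of $U$ let $h_\gamma=h_{\lambda_1}\circ\dots\circ h_{\lambda_t}$, the identity if $t=0$. Then
\begin{equation}\label{eq:hiter}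
g_{p\lambda_1p\lambda_2\cdots p\lambda_t}(T\cup M)\cap P_{\le i+1}=h_\gamma(T)\cup M .
\end{equation}
Indeed, by Lemma~\ref{lem:basic}(c) the left side is $g_{p\lambda_1}(Z)\cap P_{\le i+1}$ with $Z=g_{p\lambda_2\cdots p\lambda_t}(T\cup M)\cap P_{\le i+1}$; by induction $Z=h_{\lambda_2\cdots\lambda_t}(T)\cup M$, and \eqref{eq:h} completes the step.

\emph{The moves.} Let $E=P$ if $P$ is accepting and $E=\emptyset$ if $P$ is rejecting. Chooser maintains a sequence $\beta$ of elements of $C$, initially empty, and the set $X=h_\beta(E)$. By monotonicity,
\begin{equation}\label{eq:bound}
h_\beta(T)\subseteq X\ \text{ if $P$ is accepting},\qquad h_\beta(T)\supseteq X\ \text{ if $P$ is rejecting},\qquad\text{for all }T\subseteq P .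
\end{equation}
So $X$ is the bound that $\beta$ enforces whatever follows it. If some $\lambda\in U$ has $h_\beta h_\lambda(X)\neq X$, Chooser picks $\lambda$ and replaces $\beta$ by $\beta\lambda\beta$, which is a sequence of elements of the new $C$. The new value of $X$ is
\[
h_\beta h_\lambda h_\beta(E)=h_\beta h_\lambda(X),
\]
which differs from $X$ and, by \eqref{eq:bound}, is a proper subset of $X$ in the accepting case and a proper superset in the rejecting case. A strictly monotone chain of subsets of $P$ has at most $|P|$ steps. Hence after at most $|P|$ moves no such $\lambda$ exists, that is,
\begin{equation}\label{eq:stable}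
h_\beta h_\mu(X)=X\qquad\text{for all }\mu\in U .
\end{equation}

\emph{Closing the layer.} Let $\beta=\lambda_1\cdots\lambda_t$ and $p_{\mathrm{new}}=p\lambda_1p\lambda_2\cdots p\lambda_t\,p\in C^*$. Let $w\in(p_{\mathrm{new}}U)^\omega$, say $w=u_0u_1\cdots$ with $u_k=p_{\mathrm{new}}\mu_k$ and $\mu_k\in U$. Since $\lambda_1,\dots,\lambda_t\in C\subseteq U$, every suffix $w_k=u_ku_{k+1}\cdots$ lies in $(pU)^\omega$; this is where the rule $C\subseteq U'$ is needed. In the notation of Lemma~\ref{lem:fix} we therefore have $M_k=M$ for all $k$, and $\varphi_k=h_\beta h_{\mu_k}$ by \eqref{eq:hiter}. So $\varphi_k(X)=X$ by \eqref{eq:stable}, and $S_k=h_\beta(h_{\mu_k}(S_{k+1}))$.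

If $P$ is accepting, then $S_k\subseteq X$ by \eqref{eq:bound}, and $X\subseteq S_k$ by Lemma~\ref{lem:fix}(a) with all $T_k=X$. If $P$ is rejecting, then $S_k\supseteq X$ by \eqref{eq:bound}, and $S_k\subseteq X$ by Lemma~\ref{lem:fix}(b) with all $T_k=X$. In both cases $S(w)\cap P=X$, so \eqref{eq:inv} holds for $i+1$ with $p_{\mathrm{new}}$ and $M\cup X$.

After the last layer, \eqref{eq:inv} reads $S(w)=M$, and the number of moves is at most $\sum_i|P_i|=m$. If no move has been made, Chooser makes one arbitrary move; this preserves \eqref{eq:inv}, makes $C$ nonempty, and is within the budget because $m\ge1$.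
\end{proof}

The starting value $E$ is chosen so that the two inclusions come from different sources: the prefix $\beta$ bounds $S_k$ from one side, and the acceptance condition, through Lemma~\ref{lem:fix}, from the other. The word $p$ may be very long, but only the set $C$ of letters in it matters.

\section{Closed sets and the automata $A_n$}\label{sec:An}

By the collapse lemma, a small AWW cannot tell a word of $(pU)^\omega$ that uses only letters of $C$ from one that uses all letters of $U$. We need a property of sets of letters that a B\"uchi automaton tests with few states and whose truth is expensive to establish in the game.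

Let $V$ be a set with $n$ elements and fix $v_0\in V$. A \emph{pair} is an element $(v,A)$ of $V\times 2^V$; read it as the rule ``$v$ is justified if all elements of $A$ are''. For a set $\Gamma$ of pairs, call $K\subseteq V$ \emph{$\Gamma$-closed} if every $v\in K$ has a pair $(v,A)\in\Gamma$ with $A\subseteq K$. Circular justification is allowed. The empty set is $\Gamma$-closed and a union of $\Gamma$-closed sets is $\Gamma$-closed, so there is a largest one, $K_\Gamma$. It can be computed by eliminating elements in rounds.

\begin{lemma}\label{lem:rank}
Let $K^{(0)}=V$ and $K^{(i)}=\{v:\text{some }(v,A)\in\Gamma\text{ has }A\subseteq K^{(i-1)}\}$ for $i\ge1$. Then $K^{(0)}\supseteq K^{(1)}\supseteq\cdots$ and $K^{(n)}=K_\Gamma$. For $v\notin K_\Gamma$ let $\operatorname{rank}(v)\in\{1,\dots,n\}$ be the least $i$ with $v\notin K^{(i)}$. If $v\notin K_\Gamma$ and $(v,A)\in\Gamma$, then $A$ contains an element $a\notin K_\Gamma$ with $\operatorname{rank}(a)<\operatorname{rank}(v)$.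
\end{lemma}

\begin{proof}
The step $K^{(i-1)}\mapsto K^{(i)}$ is a monotone map, so $K^{(1)}\subseteq K^{(0)}$ gives the chain, and the chain is constant from the first equality on. It has at most $n$ strict steps, so $K^{(n+1)}=K^{(n)}$, which says that $K^{(n)}$ is $\Gamma$-closed. By induction $K_\Gamma\subseteq K^{(i)}$ for all $i$. Hence $K^{(n)}=K_\Gamma$. If $\operatorname{rank}(v)=i$ and $(v,A)\in\Gamma$, then $A\not\subseteq K^{(i-1)}$, and any $a\in A\setminus K^{(i-1)}$ has rank at most $i-1$.
\end{proof}

An infinite sequence of pairs is \emph{fair} if every pair that occurs in it occurs infinitely often. A \emph{code} over $\Sigma$ is an injective map $c\colon V\times2^V\to\Sigma^+$.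

\begin{definition}\label{def:tests}
A language $L\subseteq\Sigma^\omega$ \emph{tests closure through the code $c$} if for every fair sequence $\pi_0,\pi_1,\dots$ with set of pairs $\Gamma=\{\pi_t:t\ge0\}$, the word $c(\pi_0)c(\pi_1)\cdots$ lies in $L$ if and only if $v_0\in K_\Gamma$.
\end{definition}

The ABW $A_n$ has the alphabet $\Sigma=\{[v]:v\in V\}\cup\{\langle A\rangle:A\subseteq V\}$, the $n+1$ states $V\cup\{\star\}$, the initial state $v_0$, $\alpha=\{\star\}$, and the transitions
\[
\delta(v,[v])=v\lor\star,\qquad \delta(v,[u])=v\ \ (u\ne v),\qquad \delta(v,\langle A\rangle)=v,
\]
\[
\delta(\star,[u])=\bot,\qquad \delta(\star,\langle A\rangle)=\bigwedge_{a\in A}a ,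
\]
where the empty conjunction is $\top$. A copy in state $v$ waits for a rule that justifies $v$, passes through $\star$, and turns into copies for all elements of $A$. The B\"uchi condition forbids waiting forever but allows an infinite chain of justifications.

\begin{lemma}\label{lem:An}
$\mathcal{L}(A_n)$ tests closure through the code $c(v,A)=[v]\langle A\rangle$.
\end{lemma}

\begin{proof}
Let $w=c(\pi_0)c(\pi_1)\cdots$ for a fair sequence with set of pairs $\Gamma$. Nodes at depth $2t$ and $2t+1$ read the two letters of $c(\pi_t)$.

Suppose $v_0\in K_\Gamma$. We build a run in which all labels at even depth lie in $K_\Gamma$. Consider a node labeled $v\in K_\Gamma$ at depth $2t$. If $\pi_t=(v,A)$ with $A\subseteq K_\Gamma$, it gets one child $\star$, which gets one child for each element of $A$. Otherwise it gets one child $v$ and one grandchild $v$. An infinite path that visits $\star$ finitely often has from some depth on a constant label $v\in K_\Gamma$. But some pair $(v,A)\in\Gamma$ with $A\subseteq K_\Gamma$ occurs beyond that depth, by fairness, and there the path moves to $\star$. So no such path exists and the run is accepting.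

Conversely, take an accepting run and let $K'$ be the set of elements of $V$ that occur as labels in it; then $v_0\in K'$. Let $v\in K'$ label a node, and follow children labeled $v$ as long as possible. This ends, because a path with eventually constant label $v$ is not accepting. At a node labeled $v$ with no child labeled $v$, the transition can be satisfied only if the letter is $[v]$ and there is a child $\star$. So the node has depth $2t$ with $\pi_t=(v,A)\in\Gamma$ for some $A$, the child $\star$ reads $\langle A\rangle$, and all elements of $A$ label its children. Thus $A\subseteq K'$. Hence $K'$ is $\Gamma$-closed and $v_0\in K'\subseteq K_\Gamma$.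
\end{proof}

Fairness is used only in the first half, and it is needed there: if $(v_0,\{v_0\})$ occurs once and is followed by $(u,\{u\})$ forever, with $u\ne v_0$, then $v_0\in K_\Gamma$ but every run has a path that stays in $v_0$.

\begin{remark}\label{rem:counter}
A weak automaton can test closure by counting the rounds of Lemma~\ref{lem:rank}. Take the $n^2+n$ states $(v,i)$ and $(\star,i-1)$ for $v\in V$, $1\le i\le n$, the initial state $(v_0,n)$, and $\alpha=\emptyset$, so that all states form one rejecting layer. Let $\delta((v,i),[v])=(v,i)\lor(\star,i-1)$ and $\delta((v,i),\sigma)=(v,i)$ for $\sigma\ne[v]$; let $\delta((\star,i),[u])=\bot$, $\delta((\star,i),\langle A\rangle)=\bigwedge_{a\in A}(a,i)$ for $i\ge1$, and $\delta((\star,0),\langle A\rangle)=\top$. An accepting run has no infinite path, so a copy in $(v,i)$ must eventually use a pair $(v,A)$. Since a suffix of a fair sequence is fair with the same $\Gamma$, induction on $i$ shows that the code of a fair sequence is accepted from $(v,i)$ exactly when $v\in K^{(i)}$. So this AWW tests closure, by storing an element together with a level. Proposition~\ref{prop:lower} shows that no AWW does it with fewer than a constant times $n^2$ states.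
\end{remark}

\section{The adversary}\label{sec:adv}

We now play the game on a set of pairs. Adversary wants to keep $v_0\in K_U$ and $v_0\notin K_C$ for as long as possible. If all pairs were allowed, Chooser would pick $(v_0,\emptyset)$ and spoil the second condition at once. So we allow only pairs with large $A$: for an integer $r\ge1$ let
\[
\Lambda_r=\{(v,A): v\in V,\ A\subseteq V,\ |V\setminus A|\le r-1\}.
\]
A nonempty closed set then has at least $n-r+1$ elements, each needing a pair of its own.

\subsection{The cases $r=1$ and $r=2$}

For $r=1$ the letters are the $n$ pairs $(v,V)$, and $K_\Gamma\neq\emptyset$ only if $\Gamma$ contains all of them. Adversary cannot remove anything, and Chooser needs exactly $n$ moves. For any $r$, an Adversary who never shrinks $U$ loses after these same $n$ moves. To do better she must make Chooser's past moves useless.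

For $r=2$ she can do so once. Take $V=\{0,\dots,7\}$ and $v_0=0$. Adversary stays passive for five moves. Ignoring $v_0$, at least two elements, say $6$ and $7$, have not appeared as first component of a chosen letter. Each chosen set $A$ omits at most one element, so one of $6$ and $7$ is omitted by at most two of the five sets. Suppose for instance that Chooser has picked
\[
(1,V\setminus\{6\}),\quad(2,V\setminus\{6\}),\quad(3,V\setminus\{7\}),\quad(4,V\setminus\{7\}),\quad(5,V\setminus\{7\}).
\]
Adversary removes from $U$ all letters with first component $6$, which is legal since none of them is in $C$. Still $v_0\in K_U$, because the letters $(v,V\setminus\{6\})$ with $v\neq6$ remain. But now a nonempty $C$-closed set avoids $6$ and has at least seven elements, so it is $V\setminus\{6\}$, and it needs all seven letters $(v,V\setminus\{6\})$. Chooser owns two of them; three of his five moves are lost. For larger $n$ the loss is nearly total: if Adversary waits for $s=n-1-\lceil\sqrt n\,\rceil$ moves, at least $\lceil\sqrt n\,\rceil$ candidates are left, at most $\sqrt n$ chosen letters remain useful, and Chooser must pay about $n$ moves a second time.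

For general $r$ she repeats this $r-1$ times. She commits, as late as possible, to elements $x_1,x_2,\dots$ that will be eliminated in this order: $x_1$ loses all its letters, and $x_i$ keeps only the letters $(x_i,A)$ in which $A$ contains an earlier $x_{i'}$. After $k$ eliminations a chosen letter is still useful only if its set $A$ avoids $x_1,\dots,x_k$, and such a set can omit only $r-1-k$ further elements. If there are many more candidates for $x_{k+1}$ than that, a typical candidate destroys a constant fraction of the useful letters. With $r$ and the waiting threshold both proportional to $n$, Chooser pays a linear number of moves a linear number of times.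

\subsection{The general strategy}

For integers $r,s\ge1$ with $r+s\le n-1$ let
\begin{equation}\label{eq:tau}
\tau=\tau(n,r,s)=s+\sum_{k=0}^{r-2}\Bigl(s-\Bigl\lfloor\frac{s(r-1-k)}{n-1-s-k}\Bigr\rfloor\Bigr).
\end{equation}

\begin{lemma}\label{lem:adv}
Let $r,s\ge1$ and $r+s\le n-1$. In the game on $\Lambda_r$, Adversary has a strategy such that after any number of moves smaller than $\tau$ the position $(C,U)$ satisfies $v_0\in K_U$ and $v_0\notin K_C$.
\end{lemma}

\begin{proof}
Adversary maintains a \emph{stage} $k\in\{0,\dots,r-1\}$ and distinct elements $x_1,\dots,x_k$ of $V\setminus\{v_0\}$. With $D_i=\{x_1,\dots,x_i\}$, the set of allowed letters in stage $k$ is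
\[
U=U_k=\{(v,A)\in\Lambda_r: v\notin D_k\}\ \cup\ \bigcup_{i=1}^{k}\{(x_i,A)\in\Lambda_r: A\cap D_{i-1}\ne\emptyset\}.
\]
Initially $k=0$ and $U_0=\Lambda_r$. The letters of
\[
L=\{(v,A)\in C: v\notin D_k,\ A\cap D_k=\emptyset\}
\]
are called \emph{blocking}, and $v\in V\setminus D_k$ is \emph{blocked} if some $(v,A)$ lies in $L$. A blocked element cannot be eliminated next, since that would remove a letter of $C$ from $U$. At most $|L|$ elements are blocked. Within a stage, each pick of Chooser raises $|L|$ by at most one. Adversary leaves $U$ unchanged unless $|L|=s$ and $k\le r-2$, in which case she advances to the next stage as follows.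

\emph{Advancing.} Let $W$ be the set of unblocked elements of $V\setminus(D_k\cup\{v_0\})$. Then $|W|\ge n-1-s-k\ge n+1-r-s\ge2$. For $(v,A)\in L$ the set $V\setminus A$ has at most $r-1$ elements and contains $D_k$, which is disjoint from $W$, so at most $r-1-k$ elements of $W$ lie outside $A$. Counting the incidences between letters $(v,A)\in L$ and elements $x\in W\setminus A$, we find $x\in W$ with
\begin{equation}\label{eq:avg}
\bigl|\{(v,A)\in L: x\notin A\}\bigr|\ \le\ \Bigl\lfloor\frac{s(r-1-k)}{n-1-s-k}\Bigr\rfloor\ <\ s ,
\end{equation}
where the last inequality holds because $r<n-s$ gives $r-1-k<n-1-s-k$. Adversary sets $x_{k+1}=x$. This is a legal reply. Indeed $U_{k+1}$ arises from $U_k$ by deleting the letters $(x,A)$ with $A\cap D_k=\emptyset$, and none of them is in $C$ because $x$ is unblocked. A letter that is blocking in stage $k+1$ was blocking in stage $k$ and has $x\notin A$, so \eqref{eq:avg} bounds the new value of $|L|$.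

\emph{Counting moves.} The value $|L|=s$ is reached in stage $0$ only after at least $s$ moves, and in stage $k+1$ only after at least $s-\lfloor s(r-1-k)/(n-1-s-k)\rfloor$ moves made in that stage. So it is reached in the last stage $r-1$ only after at least $\tau$ moves in total. In every earlier stage Adversary restores $|L|<s$ in her reply, by \eqref{eq:avg}. Hence after fewer than $\tau$ moves we have $|L|\le s-1$. Consider such a position, in stage $k$.

\emph{$v_0\in K_U$.} Since $|D_k|=k\le r-1$, the letter $(v,V\setminus D_k)$ lies in $\Lambda_r$, and so in $U_k$, for every $v\notin D_k$. Thus $V\setminus D_k$ is $U$-closed, and it contains $v_0$. This is the reason for stopping at stage $r-1$.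

\emph{$v_0\notin K_C$.} Let $D=V\setminus K_C$. As $K_C$ is $C$-closed,
\begin{equation}\label{eq:elim}
\text{if every }(v,A)\in C\text{ with first component }v\text{ has }A\cap D\ne\emptyset,\text{ then }v\in D .
\end{equation}
By induction on $i$, $x_i\in D$: every $(x_i,A)\in C\subseteq U_k$ has $A\cap D_{i-1}\neq\emptyset$, and $D_{i-1}\subseteq D$. (For $i=1$ there is no such letter.) Next, if $v\notin D_k$ is unblocked, every $(v,A)\in C$ has $A\cap D_k\ne\emptyset$, so $v\in D$ by \eqref{eq:elim}. Only blocked elements can lie outside $D$, whence $|D|\ge n-(s-1)\ge r$. A set $A$ with $|V\setminus A|\le r-1$ cannot avoid $r$ elements, so $D$ meets the second component of every letter. Now \eqref{eq:elim} gives $D=V$, that is, $K_C=\emptyset$.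
\end{proof}

The hypothesis $r+s\le n-1$ enters three times: it makes $W$ nonempty, it gives the strict inequality in \eqref{eq:avg}, without which advancing might destroy no blocking letter, and it gives $|D|\ge r$.

\section{The lower bound}\label{sec:bound}

\begin{proposition}\label{prop:lower}
Let $L\subseteq\Sigma^\omega$ test closure through a code $c$, and let $r,s\ge1$ with $r+s\le n-1$. Every AWW whose language is $L$ or $\Sigma^\omega\setminus L$ has at least $\tau(n,r,s)$ states.
\end{proposition}

\begin{proof}
Let $B$ be such an AWW and suppose that it has $m<\tau$ states. Since $c$ is injective, we identify pairs with their code words, and $\Lambda_r$ becomes a finite nonempty subset of $\Sigma^+$. Let Chooser play the strategy of Lemma~\ref{lem:collapse} against the strategy of Lemma~\ref{lem:adv}. The play stops after at most $m<\tau$ moves in a position $(C,U)$ with $C\ne\emptyset$, $v_0\notin K_C$ and $v_0\in K_U$, and there are $p\in C^*$ and $M$ with $S(\cdot)=M$ on $(pU)^\omega$.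

Let $w=p\lambda_0p\lambda_1\cdots$ with $\lambda_k$ cycling through $C$, and $w'=p\lambda'_0p\lambda'_1\cdots$ with $\lambda'_k$ cycling through $U$. Both words lie in $(pU)^\omega$. Writing $p$ as a fixed concatenation of elements of $C$, we see that $w$ and $w'$ are codes of periodic, hence fair, sequences of pairs whose sets of pairs are $C$ and $U$. So $w\notin L$ and $w'\in L$. But $S(w)=S(w')$, so $B$ accepts both words or neither. This is impossible whether $\mathcal{L}(B)$ is $L$ or its complement.
\end{proof}

It remains to choose $r$ and $s$.

\begin{lemma}\label{lem:param}
\begin{enumerate}
\item[(a)] For $n\ge8$ and $j=\lfloor n/4\rfloor$, the values $r=j$, $s=2j+1$ satisfy $r+s\le n-1$ and $\tau\ge j^2+2j\ge n^2/16$.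
\item[(b)] For large $n$, the values $s=\lfloor n/2\rfloor$, $r=n-s-\lceil n/(2e)\rceil$ satisfy $r\ge1$, $r+s\le n-1$ and $\tau\ge(\frac1{4e}-o(1))n^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $j\ge2$, so $r+s=3j+1\le4j-1\le n-1$. For $0\le k\le r-2$,
\[
(n-1-s-k)-2(r-1-k)=n+1-s-2r+k=n-4j+k\ge0 ,
\]
so each floor in \eqref{eq:tau} is at most $\lfloor s/2\rfloor=j$: every advance destroys at least half of the blocking letters. Therefore $\tau\ge(2j+1)+(j-1)(j+1)=j^2+2j$. Finally $n\le4j+3$ gives $n^2/16\le(j+\frac34)^2=j^2+\frac32j+\frac9{16}\le j^2+2j$, since $j/2\ge1>9/16$.

(b) Let $d=n-s-r=\lceil n/(2e)\rceil\ge1$; then $r+s\le n-1$, and $r=\lceil n/2\rceil-d\ge2$ for large $n$. Dropping the first term and the floors in \eqref{eq:tau}, and noting $(n-1-s-k)-(r-1-k)=d$, we get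
\[
\tau\ \ge\ \sum_{k=0}^{r-2}\frac{s\,d}{n-1-s-k}\ =\ s\,d\sum_{t=d+1}^{n-s-1}\frac1t\ \ge\ s\,d\int_{d+1}^{n-s}\frac{dx}{x}\ =\ s\,d\,\ln\frac{n-s}{d+1}.
\]
Here $s\ge(n-1)/2$ and $d\ge n/(2e)$, while $(n-s)/(d+1)\to e$, so the logarithm tends to $1$.
\end{proof}

The choice in (b) is the best for this estimate. With $s\approx\xi n$ and $d\approx\eta n$ the bound is $\xi\eta\ln((1-\xi)/\eta)\,n^2$; for fixed $\xi$ it is largest at $\eta=(1-\xi)/e$, where it equals $\xi(1-\xi)n^2/e$, and this is largest at $\xi=\frac12$.

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a)]
By Lemma~\ref{lem:An}, $\mathcal{L}(A_n)$ tests closure. Apply Proposition~\ref{prop:lower} with the parameters of Lemma~\ref{lem:param}(a) and (b).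
\end{proof}

In the same way, both bounds hold for every language that tests closure through some code, and for its complement. The collapse lemma fails without weakness: the ABW $A_n$ has only $n+1$ states, yet it separates the words $w$ and $w'$ above at every position reached in fewer than $\tau$ moves.

\section{Fixed alphabets}\label{sec:alph}

The alphabet of $A_n$ has $n+2^n$ letters. Since abstract letters may be arbitrary nonempty words, Theorem~\ref{thm:more}(b) follows from Proposition~\ref{prop:lower} and Lemma~\ref{lem:param} once we have ABWs of the stated sizes over fixed alphabets whose languages test closure.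

\subsection{Four letters}

Let $V=\{0,\dots,n-1\}$, $v_0=0$ and $\Sigma'=\{0,1,\bar0,\bar1\}$. Code a pair by two characteristic vectors, the second one barred:
\[
c'(v,A)=e_0\cdots e_{n-1}\,\bar f_0\cdots\bar f_{n-1},\qquad e_i=1\iff i=v,\qquad f_i=1\iff i\in A .
\]
The difficulty is that a copy responsible for $v$ must recognize position $v$ of a block, and storing both $v$ and the position would cost $n^2$ states. Instead the copy stores only the difference of the two modulo $n$, which is zero at the right moment. The ABW $A'_n$ has the $n+2$ states $q_0,\dots,q_{n-1},\star_1,\star_2$, the initial state $q_0$, $\alpha=\{\star_1\}$, and, with indices modulo $n$,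
\begin{align*}
&\delta(q_0,1)=q_{n-1}\lor\star_1, && \delta(q_i,\sigma)=q_{i-1}\ \text{ for }(i,\sigma)\ne(0,1),\\
&\delta(\star_1,0)=\delta(\star_1,1)=\star_1, && \delta(\star_2,0)=\delta(\star_2,1)=\top,\\
&\delta(\star_1,\bar0)=\delta(\star_2,\bar0)=\star_2, && \delta(\star_1,\bar1)=\delta(\star_2,\bar1)=\star_2\land q_{n-1}.
\end{align*}

\begin{lemma}\label{lem:four}
$\mathcal{L}(A'_n)$ tests closure through $c'$.
\end{lemma}

\begin{proof}
Let $w$ be the code of a fair sequence with set of pairs $\Gamma$. It consists of blocks of length $2n$; a node at depth $d$ is at \emph{time} $d\bmod 2n$ of its block and reads the letter at that position, counted from $0$. A node labeled $q_i$ at depth $d$ \emph{represents} the element $(i+d)\bmod n$. The root represents $0=v_0$, and a child $q_{i-1}$ of a node $q_i$ represents the same element as its parent. Consider a block $c'(v,A)$ and a lean run.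
\begin{enumerate}
\item[(i)] The letter $1$ is read only at time $v$, and a node labeled $q_0$ at time $v$ represents $v$. So a node labeled with a state $q_i$ can have a child $\star_1$ only if it represents $v$ and is at time $v$; all other such nodes have children $q_{i-1}$ only, and at least one.
\item[(ii)] A node $\star_1$ created in this way, at time $v+1\le n$, starts a chain that is labeled $\star_1$ up to time $n$ and $\star_2$ at times $n+1,\dots,2n-1$ and at time $0$ of the next block, where it reads $0$ or $1$ and ends by $\top$. For $a\in A$, the node of the chain at time $n+a$ reads $\bar1$ and has a further child $q_{n-1}$, which represents $(n-1)+(n+a+1)\equiv a \pmod n$. For $a\notin A$ it reads $\bar0$ and has no such child.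
\end{enumerate}

Suppose $0\in K_\Gamma$. Build a run in which a node $q_0$ at time $v$ of a block $c'(v,A)$ takes the single child $\star_1$ if $A\subseteq K_\Gamma$ and the single child $q_{n-1}$ otherwise; all other transitions leave no choice. By (ii) all represented elements lie in $K_\Gamma$. Consider an infinite path that visits $\star_1$ finitely often. A path enters $\star_2$ only from $\star_1$ and stays there for at most $n$ steps, so from some depth on the path has labels among the $q_i$ and represents a fixed $v\in K_\Gamma$. By fairness a later block is $c'(v,A)$ with $A\subseteq K_\Gamma$. At time $v$ of that block the label is $q_0$ and the path moves to $\star_1$, a contradiction. So the run is accepting.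

Conversely, take a lean accepting run and let $K'\ni0$ be the set of represented elements. From a node representing $v$ follow children labeled with states $q_i$; they all represent $v$. This ends, since a path that stays among the $q_i$ is not accepting. By (i) it ends at time $v$ of a block $c'(v,A)$ with $(v,A)\in\Gamma$, at a node with a child $\star_1$, and by (ii) all elements of $A$ are represented. So $K'$ is $\Gamma$-closed and $0\in K_\Gamma$.
\end{proof}

\subsection{Two letters}

Identify the letters of $\Sigma'$ with the four words $xy$, $x,y\in\{0,1\}$, and let $\mathrm{bin}(w)$ be the binary word obtained from $w$ by this substitution. For an alternating automaton $A$ over $\Sigma'$ with state set $Q$, let $A^{\mathrm{bin}}$ be the automaton over $\{0,1\}$ with the $3|Q|$ states $q,(q,0),(q,1)$ for $q\in Q$, the same initial state, the same $\alpha$ and the same type of acceptance condition, and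
\[
\delta^{\mathrm{bin}}(q,x)=(q,x),\qquad \delta^{\mathrm{bin}}((q,x),y)=\delta(q,xy).
\]

\begin{lemma}\label{lem:bin}
Under the B\"uchi as well as the co-B\"uchi condition, $A$ accepts $w$ if and only if $A^{\mathrm{bin}}$ accepts $\mathrm{bin}(w)$.
\end{lemma}

\begin{proof}
Given a run of $A$ on $w$, insert between each node labeled $q$ that reads $xy$ and its children one node labeled $(q,x)$; this is a run of $A^{\mathrm{bin}}$ on $\mathrm{bin}(w)$. Given a lean run of $A^{\mathrm{bin}}$ on $\mathrm{bin}(w)$, the labels at even depth lie in $Q$; keep one child $(q,x)$ of each node at even depth and contract it, which gives a run of $A$ on $w$. The states $(q,x)$ are not in $\alpha$, so corresponding infinite paths visit $\alpha$ equally often.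
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
The language of $A'_n$ tests closure through $c'$ by Lemma~\ref{lem:four}. The ABW $A''_n=(A'_n)^{\mathrm{bin}}$ has $3(n+2)$ states, and by Lemma~\ref{lem:bin} its language tests closure through the code $\mathrm{bin}\circ c'$. Apply Proposition~\ref{prop:lower} and Lemma~\ref{lem:param}.
\end{proof}

\section{Co-B\"uchi automata}\label{sec:dual}

The \emph{dual} $\widetilde\varphi$ of a positive formula $\varphi$ is obtained by exchanging $\land$ with $\lor$ and $\top$ with $\bot$. The dual $\widetilde A$ of an ABW $A$ is the alternating co-B\"uchi automaton with the same alphabet, states, initial state and set $\alpha$, and with transitions $\widetilde{\delta(q,\sigma)}$. Dualizing complements the language. We need this only for our automata on codes of fair sequences, where the proof is short, and we give it. One half is general.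

\begin{lemma}\label{lem:disjoint}
No word is accepted by both $A$ and $\widetilde A$.
\end{lemma}

\begin{proof}
By De Morgan's laws, $Y'\models\widetilde\varphi$ if and only if $Q\setminus Y'\not\models\varphi$. So if $Y\models\varphi$ and $Y'\models\widetilde\varphi$, then $Y\not\subseteq Q\setminus Y'$, that is, $Y\cap Y'\ne\emptyset$. Given runs of $A$ and $\widetilde A$ on the same word, start at the two roots; two nodes of equal depth and equal label have children with a common label, so we obtain an infinite path in each run with the same sequence of labels. If both runs were accepting, this sequence would visit $\alpha$ infinitely often and only finitely often.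
\end{proof}

\begin{lemma}\label{lem:dual}
For $A\in\{A_n,A'_n\}$, the complement of $\mathcal{L}(\widetilde A)$ tests closure through the same code as $\mathcal{L}(A)$.
\end{lemma}

\begin{proof}
Let $w$ be the code of a fair sequence with set of pairs $\Gamma$. If $v_0\in K_\Gamma$, then $A$ accepts $w$ by Lemma~\ref{lem:An} or~\ref{lem:four}, and $\widetilde A$ rejects it by Lemma~\ref{lem:disjoint}. Let $v_0\notin K_\Gamma$. We build an accepting run of $\widetilde A$ that descends along the ranks of Lemma~\ref{lem:rank}. For $v\notin K_\Gamma$ and $(v,A)\in\Gamma$ fix $a(v,A)\in A\setminus K_\Gamma$ of smaller rank than $v$.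

In $\widetilde{A_n}$ the transitions that change are $v\land\star$ for $(v,[v])$, $\top$ for $(\star,[u])$ and $\bigvee_{a\in A}a$ for $(\star,\langle A\rangle)$. A node $v\notin K_\Gamma$ that reads the first letter of a pair $(v,A)$ gets the children $v$ and $\star$, and this $\star$ gets the single child $a(v,A)$. Every other node $v$ gets the single child $v$. All labels from $V$ lie outside $K_\Gamma$, and along a path the rank drops at each visit to $\star$ and is otherwise constant. So every path visits $\star$ fewer than $n$ times.

In $\widetilde{A'_n}$ the transitions that change are $q_{n-1}\land\star_1$ for $(q_0,1)$, $\bot$ for $(\star_2,0)$ and $(\star_2,1)$, and $\star_2\lor q_{n-1}$ for $(\star_1,\bar1)$ and $(\star_2,\bar1)$. We keep all represented elements outside $K_\Gamma$. A node $q_0$ at time $v$ of a block $c'(v,A)$ gets the children $q_{n-1}$ and $\star_1$. With $a=a(v,A)$, the copy $\star_1$ continues as a single chain, labeled $\star_1$ up to time $n$ and $\star_2$ afterward, until time $n+a$; there it reads $\bar1$ and takes the single child $q_{n-1}$, which represents $a$. The chain has left $\star_2$ before the next block begins, so $\bot$ is never met. Along a path the visits to $\star_1$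 come in stretches of length at most $n$, and after each stretch the rank of the represented element is smaller than before. So every path visits $\star_1$ finitely often.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Take the co-B\"uchi automata $\widetilde{A_n}$, $\widetilde{A'_n}$ and $(\widetilde{A'_n})^{\mathrm{bin}}$, which have the alphabets and the numbers of states of $A_n$, $A'_n$ and $A''_n$. By Lemmas~\ref{lem:dual} and~\ref{lem:bin}, the complement of the language of each of them tests closure. Proposition~\ref{prop:lower} applies to a language and its complement alike, so every equivalent AWW has at least $\tau(n,r,s)$ states, and Lemma~\ref{lem:param} gives the bounds.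
\end{proof}

\begin{thebibliography}{9}

\bibitem{KV}
Kupferman and Vardi, \emph{Weak alternating automata are not that weak}, ACM TOCL, 2001.

\bibitem{weak}
\emph{Weak $\omega$-Automata},
\texttt{http://www.cs.technion.ac.il/\allowbreak users/\allowbreak wwwb/\allowbreak cgi-bin/\allowbreak tr-get.cgi/\allowbreak 2013/\allowbreak MSC/\allowbreak MSC-2013-13.pdf}

\end{thebibliography}
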